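# Random walk on generating tuples of a cyclic group: mixing in order $n\log n\,\log r$ steps

## Eight generating pairs modulo 3

Take the pairs $(x_1,x_2)$ of residues modulo $3$ that generate $\mathbb Z/3\mathbb Z$. These are all pairs except $(0,0)$, so there are eight of them. Run the following walk. Choose one of the two coordinates at random and add to it, or subtract from it, the other coordinate (a fair coin decides which).

Call $(\pm1,0),(0,\pm1)$ axis states and $(\pm1,\pm1)$ off-axis states. From $(1,0)$ the walk stays put with probability $\frac12$ (adding $\pm0$ to $x_1$) and goes to $(1,1)$ and $(1,-1)$ with probability $\frac14$ each. From an off-axis state $(a,b)$ it goes to $(-a,b)$, $(a,-b)$, $(a,0)$, $(0,b)$ with probability $\frac14$ each; for instance $(1,1)$ goes to $(2,1)=(-1,1)$, $(0,1)$, $(1,2)=(1,-1)$, $(1,0)$. Start at $(1,0)$ and push the distribution forward: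

- after one step: $\frac12$ at $(1,0)$ and $\frac14$ at each of $(1,\pm1)$;
- after two steps, in units of $\frac1{16}$: $6$ at $(1,0)$, $0$ at $(-1,0)$, $1$ at each of $(0,\pm1)$, $3$ at each of $(1,\pm1)$, $1$ at each of $(-1,\pm1)$;
- after three steps, in units of $\frac1{64}$: $18$ at $(1,0)$, $2$ at $(-1,0)$, $6$ at each of $(0,\pm1)$, $11$ at each of $(1,\pm1)$, $5$ at each of $(-1,\pm1)$.

The total variation distances to the uniform distribution at times $0,1,2,3$ are $\frac78,\frac58,\frac38,\frac14$. From $(1,1)$ the distribution after two steps, in units of $\frac1{16}$, is $4$ at $(1,1)$, $3$ at $(1,0)$ and $(0,1)$, $2$ at $(-1,-1)$, and $1$ at the other four states, which is at distance $\frac14$. Sign changes and the swap of coordinates preserve the walk, and they act transitively on the axis states and on the off-axis states. So the worst start is at distance $\frac38$ at time $2$ and $\frac14$ at time $3$.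

We can even diagonalize. The function $+1$ on the axis states and $-1$ off them is sent to $0$. The difference of the indicators of the two axes has eigenvalue $\frac12$, and $x_1x_2$ (with values $0,\pm1$) has eigenvalue $-\frac12$. A function $\chi(x_1)(a1_{x_2=0}+b1_{x_2\ne0})$, with $\chi(0)=0$ and $\chi(\pm1)=\pm1$, is mapped to the function of the same form with $(a,b)$ replaced by $(\frac a2+\frac b2,\frac a4)$. This gives the eigenvalues $\frac{1\pm\sqrt3}4$, and the same pair occurs for $x_2$. With the eigenvalue $1$ this makes $1+1+1+1+4=8$ dimensions. The slowest mode decays like $\big(\frac{1+\sqrt3}4\big)^\ell\approx0.683^\ell$.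

Now replace $3$ by a large $r$ and the pair by an $n$-tuple. How many steps does the walk need, as a function of $r$ and $n$?

## Product replacement on $\mathbb Z/r$ and the conjectured rate

Let $G$ be a finite nontrivial group and $n\ge2$. Write $\Sigma_n(G)$ for the set of $n$-tuples $x=(x_1,\dots,x_n)\in G^n$ with $\langle x_1,\dots,x_n\rangle=G$. One step of the product replacement chain $P$ chooses an ordered pair $(u,v)$ of distinct coordinates and a sign $\varepsilon=\pm1$, uniformly at random, and replaces $x_u$ by $x_ux_v^\varepsilon$. The chain is symmetric. We take $G=\mathbb Z/r$ with $r\ge3$, written additively, so the move is $x_u\mapsto x_u\pm x_v$. Let $r=\prod_{i=1}^kp_i^{a_i}$ be the prime decomposition, let $\pi$ be the uniform measure on $\Sigma=\Sigma_n(\mathbb Z/r)$ (inside trigonometric functions, $\pi$ is the number), let $P^\ell_x$ be the law after $\ell$ steps from $x$, and let $H^x_t=e^{-t(I-P)}(x,\cdot)$ be the law of the continuous-time chain. In other words,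 $H_t^x$ is the mixture of the laws $P_x^N$ with $N$ Poisson of mean $t$. Put
$$d(\ell)=\max_{x\in\Sigma}\|P_x^\ell-\pi\|_{\mathrm{TV}},\qquad t_{mix}=\min\{\ell:d(\ell)\le\tfrac14\}.$$
For $r=3$, $n=2$ we have just computed $t_{mix}=3$.

The paper "Walks on generating sets of groups" proves (its Theorem 7.2), with universal constants $A$:

1. for $n\ge\max(2k,2)$, all $x\in\Sigma$ and $c>0$: $\|P_x^\ell-\pi\|_{\mathrm{TV}}\le2e^{-c}$ for all $\ell\ge A(nr)^2[(\log r)(\log\log r^n)+c]$;
2. for $n=k+2$, all $x\in\Sigma$ and $c>0$: $\|H^x_t-\pi\|_{\mathrm{TV}}\le e^{1-c}$ for all $t\ge Ar^2(\log r)^4(\log\log r)^2((\log r)(\log\log r)+c)$.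

**Conjecture.** There is $a>0$ such that for every $c>0$ there is a constant $A$, independent of $r$, $n$ and $x$, with the following property. In case (1), $\|P_x^\ell-\pi\|_{\mathrm{TV}}\le2e^{-c}$ for all $\ell\ge A(\log r)^an\log n$; in case (2), $\|H_t^x-\pi\|_{\mathrm{TV}}\le e^{1-c}$ for all $t\ge A(\log r)^an\log n$.

So the power $r^2$ should become a power of $\log r$. The conjecture is true in both cases, with $a=1$ and $A=O(1+c)$; the hypotheses $n\ge\max(2k,2)$ and $n=k+2$ are not needed, and $a=1$ is optimal. Here are the precise statements. Throughout, $C,C_0,c_1,c_2,\dots>0$ are absolute constants, and $C$ may change from line to line. Note that $\log r\ge\log3>1$.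

**Theorem 1.** $t_{mix}\le C_0\,n\log n\,\log r$ for all $n\ge2$, $r\ge3$. Hence there is an absolute $A$ such that for all $n\ge2$, $r\ge3$, $x\in\Sigma$, $c>0$:
$$\|P_x^\ell-\pi\|_{\mathrm{TV}}\le e^{-c}\ \ (\ell\ge A(1+c)\,n\log n\log r),\qquad\|H_t^x-\pi\|_{\mathrm{TV}}\le e^{-c}\ \ (t\ge A(1+c)\,n\log n\log r).$$
In particular the conjecture holds with $a=1$.

**Theorem 2.** For all $n\ge2$, $r\ge3$: $t_{mix}\ge n(\log n+2\log r-10)$. More precisely, from $x=(1,0,\dots,0)$ the distance to $\pi$ is at least $0.29$ at every (discrete or continuous) time at most $n(\log n+2\log r-10)$. Hence no $a<1$ works in the conjecture, in case (1) or in case (2).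

**Theorem 3.** For each $\delta>0$ there is $C_\delta$ with $t_{mix}\le C_\delta\,n(\log n+\log r)$ whenever $n\ge(\log r)^{1+\delta}$. Consequently, for all $n\ge2$, $r\ge3$,
$$c_1\,n\log(nr)\le t_{mix}\le C\,n\log(nr)\cdot\max(1,\log\log r),$$
and the factor $\max(1,\log\log r)$ can be dropped (with $C$ replaced by a constant depending on $\delta$, resp. $N$) if $n\ge(\log r)^{1+\delta}$, resp. $n\le N$.

In the remaining intermediate range the two bounds differ by a factor $O(\log\log r)$; no claim is made that this factor can be removed there.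

A convention for the whole lecture: $\Omega=(\mathbb Z/r)^n$ with uniform measure $\mu$. A tuple generates exactly when, for each prime $p\mid r$, not all $x_v$ are divisible by $p$. So $\mu(\Sigma)=\prod_{p\mid r}(1-p^{-n})\ge1/\zeta(2)$, and $\frac{d\pi}{d\mu}=1/\mu(\Sigma)\le\zeta(2)<1.65$ on $\Sigma$. With $E_{uv}=I+e_{uv}$, the moves are $x\mapsto E_{uv}^{\pm1}x$. They are bijections of $\Omega$, so $P$ extends to a symmetric kernel on $\Omega$. If $f_t$ is the density with respect to $\mu$ of the law of $X_t$, symmetry gives $f_{t+1}=Pf_t$.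

## The walk on integers grows slowly: proof of Theorem 2

This proof can be done at once and tells us what to aim for. Run the same moves on $\mathbb Z^n$ from $\tilde x=(1,0,\dots,0)$ and reduce modulo $r$ at the end. If the integers are still small compared with $r$, the reduced tuple cannot look uniform.

**Step 1: growth of the lift.** Averaging over the sign, $(\tilde x_u\pm\tilde x_v)^2$ becomes $\tilde x_u^2+\tilde x_v^2$, so one step multiplies the mean of $\|\tilde x\|^2$ by $1+\frac1n$: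
$$\mathbb E\|\tilde x_\ell\|^2=(1+\tfrac1n)^\ell\le e^{\ell/n},\tag{1}$$
and in continuous time the mean is exactly $e^{t/n}$. (For $n=2$ the first values are $1,\frac32,\frac94$.)

**Step 2: a statistic that sees this.** Let $|y|_r$ be the distance from $y$ to $r\mathbb Z$, and $\mathcal N(x)=\sum_v|x_v|_r^2\le\|\tilde x\|^2$. At a time $\ell\le n(\log n+2\log r-10)$ we have $e^{\ell/n}\le nr^2e^{-10}$, so Markov's inequality gives
$$\mathbb P\big(\mathcal N>nr^2/1024\big)\le1024e^{-10}<0.05 .$$

**Step 3: the same statistic under $\pi$.** Under $\mu$, $\mathbb P(|x_v|_r\le r/8)=(2\lfloor r/8\rfloor+1)/r\le\frac38$: for $r\ge8$ it is at most $\frac14+\frac1r$, and for $3\le r<8$ it is $\frac1r\le\frac13$. Let $B=\#\{v:|x_v|_r\le r/8\}$. Then $\mathbb E_\pi B\le1.65\cdot\frac38n$, so $\pi(B\ge\frac{15}{16}n)\le1.65\cdot\frac38\cdot\frac{16}{15}=0.66$. If $B<\frac{15}{16}n$, more than $\frac n{16}$ coordinates have $|x_v|_r>\frac r8$, so $\mathcal N>\frac n{16}\cdot\frac{r^2}{64}=\frac{nr^2}{1024}$.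 Hence $\pi(\mathcal N>nr^2/1024)\ge0.34$, and the distance is at least $0.34-0.05=0.29>\frac14$.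

**Step 4: no $a<1$.** Let $r=p\to\infty$ be prime, so $k=1$; take $n=2$ in case (1) and $n=3$ in case (2). The distance is at least $0.29$ up to time $2n\log r-O(1)$, which exceeds $A(\log r)^an\log n$ (rounded up) for $a<1$ and large $r$. With $c=2$ in case (1), $2e^{-2}<0.28<0.29$; with $c=3$ in case (2), $e^{1-3}<0.14<0.29$. This contradicts the conjectured bounds, and Theorem 2 is proved. $\blacksquare$

## Spectral gaps from $SL_n(\mathbb Z)$

The moves generate an action of $SL_n(\mathbb Z)$. Let $S_n=\{E_{uv}^{\pm1}:u\ne v\}$; it generates $SL_n(\mathbb Z)$. Two published theorems about unitary representations enter. Both say that a unit vector in a representation without nonzero invariant vectors is moved by a definite amount by some generator.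

**(K)** (Kassabov, *Kazhdan constants for $SL_n(\mathbb Z)$*, Int. J. Algebra Comput. 15 (2005).) For $n\ge3$, if a unitary representation of $SL_n(\mathbb Z)$ has no nonzero invariant vector, then every vector $w$ satisfies $\max_{s\in S_n}\|sw-w\|\ge\varepsilon_n\|w\|$ with $\varepsilon_n=(42\sqrt n+860)^{-1}$.

**(S)** (Selberg's theorem in the form of property $(\tau)$; Lubotzky, *Discrete Groups, Expanding Graphs and Invariant Measures*, Ch. 4. Used for $n=2$ only.) There is $\varepsilon_2>0$ such that for every $N$ and every unitary representation of $SL_2(\mathbb Z)$ factoring through $SL_2(\mathbb Z/N)$ without nonzero invariant vectors, $\max_{s\in S_2}\|sw-w\|\ge\varepsilon_2\|w\|$ for all $w$.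

The representations we use are $L^2$ of a finite set on which $SL_n(\mathbb Z)$ acts, $(\rho(g)f)(x)=f(g^{-1}x)$. If the action is transitive, invariant functions are constant, so $L^2_0$ (the mean-zero functions) has no nonzero invariant vector. In our opening example, (S) concerns the action on eight points.

**Transitivity on $\Sigma$.** We need $SL_n(\mathbb Z)$ to act transitively on $\Sigma$. Lift $x\in\Sigma$ to integers with $\tilde x_2\ne0$ and let $D=\gcd(\tilde x_2,\dots,\tilde x_n)\ne0$; since $x$ generates, $\gcd(\tilde x_1,D,r)=1$. By the Chinese remainder theorem choose $t$ with $q\nmid\tilde x_1+rt$ for all primes $q\mid D$, $q\nmid r$. For primes $q\mid D$ with $q\mid r$ we have $q\nmid\tilde x_1$, hence $q\nmid\tilde x_1+rt$. So $(\tilde x_1+rt,\tilde x_2,\dots,\tilde x_n)$ is a primitive integer lift of $x$. Moves of $S_n$ run the Euclidean algorithm and take a primitive vector to $\pm e_j$. If $j\ne1$, add or subtract $x_j$ to make $x_1=1$, then clear $x_j$; from $-e_1$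 pass to $(-1,2,0,\dots)$, then $(1,2,0,\dots)$, then $e_1$. So all primitive vectors lie in the orbit of $e_1$, and $\Sigma$ is one orbit.

**Lemma 1.** There are $\gamma_n\in(0,1)$ with $\|P\|\le1-\gamma_n$ on $L^2(\pi)\ominus\mathbb C1$, and $\gamma_n\ge c_2/n$ for $n\ge3$. Moreover, for $n\ge3$ and $T\subset[n]$ with $|T|=3$, let $P_T$ be the average of the $12$ moves with $u,v\in T$. On every orbit $O\subset\Omega$ of the corresponding copy of $SL_3(\mathbb Z)$, $\|P_T-\Pi_O\|\le1-\gamma_*$, where $\gamma_*>0$ is absolute and $\Pi_O$ is averaging over $O$.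

*Proof.* Let $n\ge3$, let $\rho$ be the representation on $L^2_0$ of a finite transitive $SL_n(\mathbb Z)$-set, and let $M=|S_n|^{-1}\sum_{s\in S_n}\rho(s)$. It is self-adjoint because $S_n=S_n^{-1}$; on $L_0^2(\Sigma)$ it is $P$.

**Step 1: the upper end of the spectrum, without losing a factor $|S_n|$.** From (K) we only know that one generator moves $f$, and averaging naively would cost a factor $|S_n|\approx2n^2$. Symmetry repairs this. Let $H$ be the group of signed permutation matrices. For $h\in H$ the automorphism $\alpha_h(g)=hgh^{-1}$ of $SL_n(\mathbb Z)$ sends $E_{uv}$ to some $E_{u'v'}^{\pm1}$, and $H$ permutes $S_n$ transitively. In $\bigoplus_{h\in H}\rho\circ\alpha_h$, which has no nonzero invariant vectors, put $w=(f)_{h\in H}$. For every $s\in S_n$, as $h$ runs over $H$ the element $\alpha_h(s)$ runs over $S_n$, hitting each element equally often. So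
$$\|sw-w\|^2=\sum_h\|\rho(\alpha_h(s))f-f\|^2=|H|\big(2\|f\|^2-2\langle Mf,f\rangle\big),\qquad\|w\|^2=|H|\|f\|^2 .$$
All generators move $w$ equally, and (K) gives $\langle Mf,f\rangle\le(1-\varepsilon_n^2/2)\|f\|^2$.

**Step 2: the lower end.** A relation of odd length keeps the spectrum away from $-1$. For $T=\{1,2,3\}$ we have $E_{12}E_{23}E_{12}^{-1}E_{23}^{-1}E_{13}^{-1}=1$, a word $s_1\cdots s_5$ in five distinct elements of $S_T$ (the $12$ generators with indices in $T$). The sum below telescopes to $s_1\cdots s_5f+f$: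
$$2f=s_1\cdots s_5f+f=\sum_{j=1}^5(-1)^{5-j}s_1\cdots s_{j-1}(s_jf+f).$$
So $2\|f\|\le\sum_j\|s_jf+f\|$, and by Cauchy–Schwarz
$$4\|f\|^2\le5\sum_{s\in S_T}\|sf+f\|^2=5\cdot24\big(\|f\|^2+\langle P_Tf,f\rangle\big),$$
that is, $P_T\ge-1+\frac1{30}$. The same holds for every triple. A uniform ordered pair is a uniform ordered pair inside a uniform triple, so $P=\mathrm{Avg}_TP_T$, and $P\ge-1+\frac1{30}$.

Take $\gamma_n=\min(\frac1{30},\varepsilon_n^2/2)$, which is at least $c_2/n$ since $42\sqrt n+860\le902\sqrt n$. For the second statement apply the case $n=3$ to the transitive $SL_3(\mathbb Z)$-set $O$: $P_T-\Pi_O$ kills constants and equals $P_T$ on $L^2_0(O)$. Take $\gamma_*=\gamma_3$.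

**Step 3: $n=2$.** There is no triple, and we use (S). On $L_0^2(\Sigma_2)$, which factors through $SL_2(\mathbb Z/r)$,
$$2\Big(1-\frac{\langle Pf,f\rangle}{\|f\|^2}\Big)=\frac14\sum_{s\in S_2}\frac{\|sf-f\|^2}{\|f\|^2}\ge\frac{\varepsilon_2^2}4 .$$
For the lower end twist by a sign. Let $\chi:SL_2(\mathbb Z)\to SL_2(\mathbb Z/2)\cong S_3\to\{\pm1\}$ be the sign character (here $S_3$ is the symmetric group). The elements of $S_2=\{E_{12}^{\pm1},E_{21}^{\pm1}\}$ map to involutions, so $\chi=-1$ on them. The representation $L^2(\Sigma_2)\otimes\chi$ factors through $SL_2(\mathbb Z/2r)$. An invariant vector is an $f$ with $f(gx)=\chi(g)f(x)$; since $E_{12}$ fixes $(1,0)$, $f(1,0)=-f(1,0)=0$, and $f=0$ by transitivity. The averaging operator of this representation is $-P$, so (S) gives $-P\le1-\varepsilon_2^2/8$ as above. Take $\gamma_2=\min(\frac12,\varepsilon_2^2/8)$. $\square$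

## What the gap alone gives: $n^2\log r$

The natural first attempt is to use the gap and nothing else. Let $\nu$ be a probability on $\Sigma$ with density $h=d\nu/d\pi$. The density of $\nu P^\ell$ is $P^\ell h$, so
$$\|\nu P^\ell-\pi\|_{\mathrm{TV}}=\tfrac12\|P^\ell(h-1)\|_{L^1(\pi)}\le\tfrac12(1-\gamma_n)^\ell\|h-1\|_{L^2(\pi)}\le\tfrac12e^{-\gamma_n\ell}\|h\|_\infty^{1/2},\tag{2}$$
because $\|h-1\|_2^2\le\mathbb E_\pi h^2\le\|h\|_\infty$. With $\nu=\delta_x$ we get $d(\ell)\le\frac12|\Sigma|^{1/2}e^{-\gamma_n\ell}\le\frac12r^{n/2}e^{-\gamma_n\ell}$, which is at most $\frac14$ once $\ell\ge\gamma_n^{-1}(\frac n2\log r+\log2)$.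

For $n$ below any fixed absolute $n_0$ this is fine: $\gamma_n$ is bounded below for $2\le n<n_0$, and $t_{mix}\le C\log r\le C\,n\log n\log r$. This settles bounded $n$ and removes the power of $r$ from the earlier bounds. For large $n$, $\gamma_n\ge c_2/n$ gives only $t_{mix}\le Cn^2\log r$, and this is all the method can yield. Let $F$ be a nonconstant function of $x_1$ alone and run the chain from $X_0\sim\pi$. Then $F(X_1)\ne F(X_0)$ requires $u=1$, which has probability $\frac1n$. Given $u=1$, $X_1$ still has law $\pi$, so the conditional mean of $(F(X_1)-F(X_0))^2$ is at most $4\mathrm{Var}_\pi(F)$. So $\langle(I-P)F,F\rangle=\frac12\mathbb E(F(X_1)-F(X_0))^2\le\frac2n\mathrm{Var}_\pi(F)$, and any admissible $\gamma$ is at most $\frac2n$. For $n\ge4$, $-\log(1-\frac2n)\le\frac4n$; and $\log(2|\Sigma|^{1/2})\ge\frac12n\log r$ because $\log|\Sigma|\ge n\log r-\log1.65$. So $\frac12|\Sigma|^{1/2}(1-\gamma)^\ell$ cannot drop below $\frac14$ before $\ell=\frac18n^2\log r$.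

The trouble is the size of the initial density: its logarithm is about $n\log r$, and the gap removes only about $\frac1n$ of logarithm per step. But if we could first bring the density down to $r^{O(1)}$, then (2) would finish in $O(n\log r)$ steps. So we need another quantity that falls from $n\log r$ to $O(\log r)$ in $O(n\log n\log r)$ steps, that is, one that contracts by a factor $1-\frac c{n\log r}$ per step.

## Entropy, one coordinate at a time

**Definition.** On a finite probability space, for $f\ge0$, $\mathrm{Ent}(f)=\mathbb E[f\log f]-\mathbb Ef\log\mathbb Ef$, with $0\log0=0$. The measure is uniform on the set in question unless indicated.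

*Example.* On $N$ points, $f=N1_{x}$ has $\mathrm{Ent}(f)=\log N$. So the chain starts with $\mathrm{Ent}_\mu(f_0)=n\log r$.

Here are the facts we need.

First, $\mathrm{Ent}(f)=\sup\{\mathbb E[fh]:\mathbb Ee^h\le1\}$, where $h=-\infty$ is allowed. Indeed if $\mathbb Ef=1$, Jensen under $f\cdot\mathbb P$ gives $\mathbb E[fh]-\mathrm{Ent}(f)=\mathbb E[f\log(e^h/f)]\le\log\mathbb Ee^h\le0$, with equality at $h=\log f$; the general case follows by scaling. As a supremum of linear functions, $\mathrm{Ent}$ is convex, and it is homogeneous of degree $1$.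

Second, $f\le N\,\mathbb Ef$ on $N$ uniform points, so $\mathrm{Ent}(f)=\mathbb E[f\log(f/\mathbb Ef)]\le\mathbb Ef\cdot\log N$.

Third, if $K$ is a symmetric Markov kernel, $\mathrm{Ent}(Kf)\le\mathrm{Ent}(f)$, by Jensen for $z\log z$ and $\mathbb E[Kh]=\mathbb E[h]$.

Fourth, for a partition $\mathcal F$ let $\mathrm{Ent}_{\mathcal F}(f)$ be the entropy of $f$ inside the block. Adding $\mathbb E\,\mathrm{Ent}_{\mathcal F}(f)=\mathbb E[f\log f]-\mathbb E[F\log F]$, $F=\mathbb E[f|\mathcal F]$, to $\mathrm{Ent}(F)$ gives the chain rule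
$$\mathrm{Ent}(f)=\mathrm{Ent}(\mathbb E[f|\mathcal F])+\mathbb E\,\mathrm{Ent}_{\mathcal F}(f).\tag{3}$$
Applied inside blocks, it shows $\mathbb E\,\mathrm{Ent}_{\mathcal F}(f)\ge\mathbb E\,\mathrm{Ent}_{\mathcal F'}(f)$ if $\mathcal F'$ refines $\mathcal F$. And if $K$ preserves the averages over the blocks of $\mathcal F$, then
$$\mathrm{Ent}(f)-\mathrm{Ent}(Kf)=\mathbb E\big[\mathrm{Ent}_{\mathcal F}(f)-\mathrm{Ent}_{\mathcal F}(Kf)\big].\tag{4}$$

*Example.* On $\{0,1\}^2$ let $f=4\cdot1_{(0,0)}$ and let the blocks be the sets $\{y_1=\text{const}\}$. Then $\mathbb E[f|\mathcal F]$ is $2$ on $y_1=0$ and $0$ on $y_1=1$, with entropy $\log2$. Inside the block $y_1=0$ the values are $4,0$, with entropy $2\log2$, and the block has weight $\frac12$. So (3) reads $2\log2=\log2+\log2$.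

Our first lemma turns an $L^2$ gap into entropy decay, at the price of $\log N$.

**Lemma 2.** Let $K$ be a symmetric Markov kernel on an $N$-point set with $\|K-\Pi\|_{2\to2}\le1-\gamma$, $0<\gamma\le1$, where $\Pi$ is averaging. Then for $f\ge0$
$$\mathrm{Ent}(f)-\mathrm{Ent}(Kf)\ge\frac\gamma{2+2\log N}\mathrm{Ent}(f).$$

*Proof.* We may assume $f\ne0$.

**Step 1: entropy dominates variance of the square root.** For any probability $\nu$ and $g\ge0$, $\mathrm{Ent}_\nu(g^2)\ge\mathrm{Var}_\nu(g)$. Normalize $\mathbb E_\nu g^2=1$. By Jensen under $g^2\nu$,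
$$\mathrm{Ent}_\nu(g^2)=-2\mathbb E_{g^2\nu}\log(1/g)\ge-2\log\mathbb E_\nu g\ge2(1-\mathbb E_\nu g)\ge1-(\mathbb E_\nu g)^2,$$
the last step because $\mathbb E_\nu g\le1$.

**Step 2: the entropy drop dominates the global variance.** Put $g=\sqrt f$. Since $\mathbb E[f\log f]=\mathbb E[K(f\log f)]$, the drop is $\mathbb E[K(f\log f)-Kf\log Kf]=\mathbb E_x\mathrm{Ent}_{K(x,\cdot)}(f)$. By Step 1 with $\nu=K(x,\cdot)$ it is at least
$$\mathbb E[K(g^2)-(Kg)^2]=\|g\|^2-\|Kg\|^2\ge\big(1-(1-\gamma)^2\big)\mathrm{Var}(g)\ge\gamma\,\mathrm{Var}(g).$$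

**Step 3: the variance dominates entropy up to $\log N$.** For all $a>0$, $\mathrm{Ent}(f)\le\mathbb E[f\log(f/a)-f+a]$, as the difference is $\mathbb Ef\log(\mathbb Ef/a)-\mathbb Ef+a\ge0$. With $m=\mathbb Eg>0$ and $a=m^2$ the right side is $m^2\,\mathbb E\psi(g/m)$, $\psi(z)=2z^2\log z-z^2+1$. Here $\psi(1)=\psi'(1)=0$ and $\psi''=4+4\log z$, so $\psi\le2(z-1)^2$ on $[0,1]$. For $z\ge1$ put
$$D(z)=(z-1)^2(2+2\log z)-\psi(z)=2(z-1)^2+z^2-1-(4z-2)\log z .$$
Then $D(1)=D'(1)=0$ and $D''=6-\frac4z-\frac2{z^2}\ge0$, so $D\ge0$. Since $g/m\le N$, in both ranges $\psi(g/m)\le(2+2\log N)(g/m-1)^2$, and therefore $\mathrm{Ent}(f)\le(2+2\log N)\mathrm{Var}(g)$. Combine with Step 2. $\square$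

Applying this directly to $P$ on $\Sigma$ is hopeless: $\log N$ is of order $n\log r$, and the rate would be of order $\frac1{n^2\log r}$. But applied to a triple kernel $P_T$ on an orbit of size at most $r^3$, it costs only $\log r$. So we want to reassemble the global entropy from few-coordinate entropies.

To see what to hope for, consider the ideal move that refreshes a uniformly chosen coordinate completely: $Q=\mathrm{Avg}_u\Pi_u$, where $\Pi_u$ averages over $x_u$. By convexity and (4), $\mathrm{Ent}(Qf)\le\mathrm{Ent}(f)-\mathrm{Avg}_u\mathbb E\,\mathrm{Ent}_u(f)$, where $\mathrm{Ent}_u$ is entropy in the coordinate $u$ with the others fixed. The next lemma will show $\sum_u\mathbb E\,\mathrm{Ent}_u(f)\ge\mathrm{Ent}(f)$, so $Q$ contracts entropy by $1-\frac1n$, and $n\log(100n)$ steps bring it from $n\log r$ to $\frac1{100}\log r$. We state the lemma more generally because we will also use it inside a single coordinate, for $\mathbb Z/r=\prod_i\mathbb Z/p_i^{a_i}$.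

**Lemma 3 (Shearer type).** Let $g\ge0$ on a finite product space $\prod_{i=1}^kY_i$ with uniform measure. There are $h_i\ge0$ with $\mathrm{Ent}(g)=\sum_ih_i$, $h_i\le\mathbb Eg\cdot\log|Y_i|$, and $\mathbb E\,\mathrm{Ent}_A(g)\ge\sum_{i\in A}h_i$ for all $A\subset[k]$, where $\mathrm{Ent}_A$ is entropy in the coordinates in $A$ with the others fixed.

*Proof.* Reveal the coordinates in order. Let $g_i=\mathbb E[g|y_1,\dots,y_i]$ and $h_i=\mathrm{Ent}(g_i)-\mathrm{Ent}(g_{i-1})$. The sum telescopes to $\mathrm{Ent}(g_k)-\mathrm{Ent}(g_0)=\mathrm{Ent}(g)$. Since $g_{i-1}=\mathbb E[g_i|y_1,\dots,y_{i-1}]$, the chain rule (3) gives $h_i=\mathbb E\,\mathrm{Ent}_{\{i\}}(g_i)$, which is nonnegative and at most $\mathbb E[g_{i-1}]\log|Y_i|=\mathbb Eg\cdot\log|Y_i|$.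

Now let $A=\{i_1<\dots<i_m\}$ and reveal first everything outside $A$, then $i_1,i_2,\dots$. Put $B_j=A^c\cup\{i_1,\dots,i_{j-1}\}$, which contains $\{1,\dots,i_j-1\}$, and $G_j=\mathbb E[g|y_{B_j\cup\{i_j\}}]$. The chain rule with $y_{A^c}$ fixed gives $\mathbb E\,\mathrm{Ent}_A(g)=\sum_j\mathbb E\,\mathrm{Ent}_{\{i_j\}}(G_j)$. The function $g_{i_j}$ arises from $G_j$ by averaging over the independent coordinates in $B_j\setminus\{1,\dots,i_j-1\}$, so convexity of entropy gives $\mathbb E\,\mathrm{Ent}_{\{i_j\}}(G_j)\ge\mathbb E\,\mathrm{Ent}_{\{i_j\}}(g_{i_j})=h_{i_j}$. $\square$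

Taking singletons $A=\{u\}$ for the $n$ coordinates of $\Omega$,
$$\sum_u\mathbb E\,\mathrm{Ent}_u(f)\ge\mathrm{Ent}_\mu(f).\tag{5}$$

So the plan is: $P=\mathrm{Avg}_TP_T$, Lemma 2 on the orbits $O_T$ of $SL_3(\mathbb Z)$ acting on $x_T$, then Shearer. It would work if we had $\mathrm{Avg}_T\mathbb E\,\mathrm{Ent}_{O_T}(f_t)\ge\frac cn\mathrm{Ent}_\mu(f_t)$. This inequality is false in general. Take $f_0$ at $x=(1,0,\dots,0)$. If $1\notin T$, then $O_T$ through $x$ is a single point. If $1\in T$, which has probability $\frac3n$, the block of $x$ contributes $\log|O_T|\le3\log r$ to $\mathbb E\,\mathrm{Ent}_{O_T}(f_0)$. So the left side is at most $\frac9n\log r$, while $\frac1n\mathrm{Ent}_\mu(f_0)=\log r$: the inequality fails by a factor of order $n$.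

The orbits are too small when most coordinates are zero, or, for composite $r$, divisible by one of the primes. Even a tuple with no small entries may have no unit among its coordinates: in $\mathbb Z/30$ the triple $(6,10,15)$ generates, yet $6$ is a unit only modulo $5$, $10$ only modulo $3$, and $15$ only modulo $2$. So we will ask of the tuple, for each prime $p\mid r$ separately, that a fixed proportion of the coordinates be prime to $p$. We now show that the chain gets there in $O(n\log(nr))$ steps from any start.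

## Leaving the degenerate tuples

Fix $0\ne k\in\mathbb Z/r$. For $x\in\Sigma$ let $\alpha_v=2\pi kx_v/r$, $a_v=1-\cos\alpha_v\in[0,2]$ and $s=s_k(x)=\sum_va_v$. Since $x$ generates, some $kx_v\ne0$, so $s\ge1-\cos(2\pi/r)=2\sin^2(\pi/r)\ge8/r^2$. We want $s$ to become of order $n$.

One step with $(u,v,\pm)$ changes $s$ to $s'=s+\Delta_\pm$. From $\cos(\alpha_u\pm\alpha_v)=\cos\alpha_u\cos\alpha_v\mp\sin\alpha_u\sin\alpha_v$,
$$\Delta_\pm=(1-a_u)a_v\pm\sin\alpha_u\sin\alpha_v,\qquad\sin^2\alpha\le2(1-\cos\alpha),\qquad|\Delta_\pm|\le2,\tag{6}$$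
and averaging over $(u,v,\pm)$,
$$\mathbb E\Delta=\frac sn-\frac{s^2-\sum_va_v^2}{n(n-1)}.\tag{7}$$
So while $s$ is small compared with $n$ it tends to grow by a factor $1+\frac1n$ per step, and from $8/r^2$ it should reach order $n$ in about $n\log(nr^2)$ steps.

*Example.* For $r=3$, $a_v=\frac32$ if $x_v\ne0$ and $0$ otherwise, so $s=\frac32\mathsf N$ with $\mathsf N$ the number of nonzero coordinates. $\mathsf N$ rises by one with probability $\frac{(n-\mathsf N)\mathsf N}{n(n-1)}$ and falls by one with probability $\frac{\mathsf N(\mathsf N-1)}{2n(n-1)}$. The drift $\frac32\cdot\frac{\mathsf N(n-1)-\frac32\mathsf N(\mathsf N-1)}{n(n-1)}$ agrees with (7).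

**Lemma 4.** For $n\ge4001$, every $x\in\Sigma$, $k\ne0$, $t\ge0$:
$$\mathbb P_x\big(s_k(X_t)\le\tfrac{n-1}{44}\big)\le r^2n\,e^{-t/8n}+16n^{3/2}e^{-(n-1)/400}.$$

*Proof.* Let $L=\{s\le\frac{n-1}{22}\}$. We find functions that decrease on average while the chain is in $L$: $W=1/s$ will show that it leaves $L$ quickly, and a mixture of $W$ with $V=e^{-s/4}$ will show that it does not fall deep into $L$ again.

**Step 1: $s'\ge s/5$ always.** This is needed to control $1/s'$. As $\sqrt{2a}=|1-e^{i\alpha}|$, the triangle inequality shows that the new value $a_u'$ satisfies $\sqrt{a_u'}\ge\sqrt{a_u}-\sqrt{a_v}$. If $a_v\ge a_u/4$, then $s-a_u\ge a_v\ge a_u/4$, so $s\le5(s-a_u)\le5s'$. Otherwise $\sqrt{a'_u}\ge\frac12\sqrt{a_u}$, so $a_u'\ge a_u/4$ and $s'\ge s/4$.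

**Step 2: $PW\le(1-\frac1{8n})W$ on $L$.** Put $m=(1-a_u)a_v/s$ and $\sigma=\sin\alpha_u\sin\alpha_v/s$, so $s'/s=1+m\pm\sigma\ge\frac15$ and $1+m\ge\frac15$. The average over the sign of $s/s'$ is
$$\frac{1+m}{(1+m)^2-\sigma^2}=\frac1{1+m}+\frac{\sigma^2}{(1+m)\big((1+m)^2-\sigma^2\big)}\le\frac1{1+m}+125\sigma^2,$$
since $(1+m)^2-\sigma^2=(1+m+\sigma)(1+m-\sigma)\ge\frac1{25}$. By (6), $\sum_{u\ne v}\sigma^2\le\sum_{u,v}4a_ua_v/s^2=4$.

If $a_u\le1$, then $m\in[0,1]$ and $\frac1{1+m}\le1-\frac m2$. If $a_u>1$ (there are at most $s$ such $u$), then $\frac1{1+m}=1-\frac m{1+m}\le1+5|m|\le1+5a_v/s$. For each $v$,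
$$\sum_{u\ne v,\,a_u\le1}(1-a_u)\ge\sum_{u\ne v}(1-a_u)\ge n-1-s .$$
Sum over $u\ne v$, then over $v$, using $\sum_va_v/s=1$:
$$\mathbb E[s/s']\le1+\frac{-\frac12(n-1-s)+5s+500}{n(n-1)}\le1-\frac1{4n}+\frac{500}{n(n-1)}\le1-\frac1{8n}$$
on $L$, since there $5.5s\le\frac14(n-1)$, and $n-1\ge4000$.

**Step 3: $PV\le V$ on $L$.** By (7), $\mathbb E\Delta\ge\frac sn(1-\frac s{n-1})\ge\frac{21}{22}\cdot\frac sn$. By (6), after averaging over the sign, $\mathbb E\Delta^2\le\frac1n\sum_va_v^2+\frac{4s^2}{n(n-1)}\le(2+\frac4{22})\frac sn\le2.2\frac sn$. As $e^{-y}\le1-y+\frac{y^2}2e^{|y|}$ and $|\Delta|/4\le\frac12$,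
$$\mathbb Ee^{-\Delta/4}\le1-\Big(\frac{21}{88}-\frac{2.2\,e^{1/2}}{32}\Big)\frac sn\le1-(0.238-0.115)\frac sn\le1 .$$

**Step 4: combine.** By Cauchy–Schwarz, $U=(WV)^{1/2}=s^{-1/2}e^{-s/8}$ satisfies $PU\le(PW\cdot PV)^{1/2}\le(1-\frac1{16n})U$ on $L$. It is exponentially small at the edge of $L$, like $V^{1/2}$, and it contracts strictly, like $W$; the strict contraction makes the sum in Step 6 bounded uniformly in $t$.

**Step 5: leaving $L$.** Let $\tau$ be the hitting time of $L^c$. Iterating Step 2, $\mathbb E[W(X_t)1_{\tau>t}]\le(1-\frac1{8n})^t\,r^2/8$. On $\{\tau>t\}$, $W(X_t)\ge\frac{22}{n-1}$, so $\mathbb P(\tau>t)\le r^2n\,e^{-t/8n}$.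

**Step 6: not falling back.** Suppose $\tau\le t$ and $s(X_t)\le\frac{n-1}{44}$. Then $X_t\in L$; let $j<t$ be the last time with $X_j\notin L$. By (6), $s(X_{j+1})\ge\frac{n-1}{22}-2\ge\frac{n-1}{23}\ge1$ (note $\frac{n-1}{22\cdot23}\ge2$), so $U(X_{j+1})\le e^{-(n-1)/184}$. By Step 4, on $\{X_j\notin L\}$,
$$\mathbb E\big[U(X_t)1\{X_{j+1},\dots,X_t\in L\}\,\big|\,X_j\big]\le\big(1-\tfrac1{16n}\big)^{t-j-1}e^{-(n-1)/184}.$$
On $\{s\le\frac{n-1}{44}\}$ we have $1/U\le n^{1/2}e^{(n-1)/352}$. Markov's inequality and summation over $j$ give at most $16n\cdot n^{1/2}e^{-(n-1)(1/184-1/352)}$, and $\frac1{184}-\frac1{352}>\frac1{400}$. Adding Step 5 proves the lemma. $\square$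

**Corollary 5.** For $p\mid r$ and $u\in[n]$ let $\beta_p^{(u)}(x)=\frac1{n-1}\#\{v\ne u:p\nmid x_v\}$. For $n\ge4001$,
$$\mathbb P_x\big(\beta_p^{(u)}(X_t)<\tfrac1{100}\big)\le\eta_t:=r^2n\,e^{-t/8n}+16n^{3/2}e^{-(n-1)/400}.$$

*Proof.* Take $k=r/p$. Then $a_v=0$ if $p\mid x_v$, so $s_k\le2\#\{v:p\nmid x_v\}$. If $s_k>\frac{n-1}{44}$, then $\#\{v\ne u:p\nmid x_v\}\ge\frac{n-1}{88}-1\ge\frac{n-1}{100}$. Use Lemma 4. $\square$

*Example.* For $x=(6,10,15)$ in $(\mathbb Z/30)^3$: $\beta_2^{(1)}=\frac12$ (only $x_3=15$ is odd) and $\beta_2^{(3)}=0$.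

## The entropy recursion and the proof of Theorem 1

Let $n_0\ge4001$ be an absolute constant, fixed in Step 3 below. For $2\le n<n_0$ we have already seen $t_{mix}\le C\,n\log n\log r$. Let $n\ge n_0$, fix a starting state, and write $f=f_t$, $\mathcal E_t=\mathrm{Ent}_\mu(f_t)\le n\log r$.

**Step 1: reduce the entropy drop to one coordinate.** Let $O_T$ denote the orbits on $\Omega$ of the copy of $SL_3(\mathbb Z)$ acting on $x_T$, other coordinates fixed; they have size at most $r^3$. The kernel $P_T$ preserves averages over them. By (4), Lemma 1 and Lemma 2, with $\kappa=\gamma_*/(8\log r)\le\gamma_*/(2+6\log r)$,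
$$\mathrm{Ent}_\mu(f)-\mathrm{Ent}_\mu(P_Tf)\ge\kappa\,\mathbb E\,\mathrm{Ent}_{O_T}(f).$$
As $P=\mathrm{Avg}_TP_T$ and entropy is convex, $\mathcal E_t-\mathcal E_{t+1}\ge\kappa\,\mathrm{Avg}_T\,\mathbb E\,\mathrm{Ent}_{O_T}(f)$.

Let $u\ne v$ be in $T$. Using powers of $E_{uv}$, the orbit $O_T$ contains, with $x$, all points with $x_u$ replaced by an element of $x_u+\langle x_v\rangle$, other coordinates fixed. Write $\mathbb Z/r=\prod_iY_i$ with $Y_i=\mathbb Z/p_i^{a_i}$. Put $A_v=\{i:p_i\nmid x_v\}$. For $i\in A_v$ the $i$-th component of $x_v$ is a unit, and since the $|Y_i|$ are pairwise coprime, $\langle x_v\rangle$ is the product of the subgroups generated by the components. Hence $\langle x_v\rangle\supset\prod_{i\in A_v}Y_i$. The set $A_v$ depends only on $x_{-u}=(x_w)_{w\ne u}$. So "same $x_{-u}$, and same components of $x_u$ outside $A_v$" defines a partition that refines the orbits, and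
$$\mathbb E\,\mathrm{Ent}_{O_T}(f)\ge\mathbb E\,\mathrm{Ent}^{(u)}_{A_v}(f),$$
the entropy in the components $i\in A_v$ of $x_u$, everything else fixed. Averaging over ordered pairs in $T$ and over $T$,
$$\mathcal E_t-\mathcal E_{t+1}\ge\kappa\,\mathrm{Avg}_{u\ne v}\,\mathbb E\,\mathrm{Ent}^{(u)}_{A_v}(f).\tag{8}$$

**Step 2: reassemble by Shearer, prime by prime.** Fix $u$ and $x_{-u}$, let $g=f(\cdot,x_{-u})$ on $\mathbb Z/r=\prod_iY_i$, $\bar g=\mathbb Eg$, and let $h_i$ be as in Lemma 3 for $g$. With $q_0=\frac1{100}$,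
$$\mathrm{Avg}_{v\ne u}\,\mathbb E\,\mathrm{Ent}_{A_v}(g)\ge\sum_i\beta^{(u)}_{p_i}h_i\ge q_0\sum_{i:\beta_{p_i}^{(u)}\ge q_0}h_i\ge q_0\Big[\mathrm{Ent}_u(f)-\bar g\sum_{i:\beta^{(u)}_{p_i}<q_0}\log p_i^{a_i}\Big].$$
The first inequality holds because $i\in A_v$ for a proportion $\beta_{p_i}^{(u)}$ of the $v\ne u$; the last uses $\sum_ih_i=\mathrm{Ent}(g)$ and $h_i\le\bar g\log p_i^{a_i}$. Now $\bar g$, as a function of $x_{-u}$, is the density of the law of $X_{t,-u}$ with respect to uniform measure. So the expectation over $x_{-u}$ of the subtracted term is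
$$\sum_i\log p_i^{a_i}\;\mathbb P\big(\beta_{p_i}^{(u)}(X_t)<q_0\big)\le\eta_t\log r .$$
No union bound over the primes is needed: the failure probabilities are weighted by $\log p_i^{a_i}$, and these weights sum to $\log r$. Averaging over $u$ and using (5),
$$\mathcal E_{t+1}\le(1-\rho)\mathcal E_t+\rho\,n\,\eta_t\log r,\qquad\rho=\frac{\kappa q_0}n=\frac{c_3}{n\log r}.\tag{9}$$

**Step 3: run the recursion.** Since $n^{5/2}e^{-(n-1)/400}\to0$, fix an absolute $n_0\ge4001$ with $16n^{5/2}e^{-(n-1)/400}\le\frac1{200}$ for all $n\ge n_0$. For $t\ge T_1=\lceil40n\log(nr)\rceil$ we have $e^{-t/8n}\le(nr)^{-5}$, so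
$$n\eta_t\le r^2n^2(nr)^{-5}+\tfrac1{200}=(nr)^{-3}+\tfrac1{200}\le\tfrac1{100}.$$
Then (9) says that $\mathcal E_t-\frac1{100}\log r$ is multiplied by at most $1-\rho$ per step as an upper bound, so $\mathcal E_t\le(1-\rho)^{t-T_1}n\log r+\frac1{100}\log r$ for $t\ge T_1$. At $t_1=T_1+\lceil\rho^{-1}\log(100n)\rceil$, $\mathcal E_{t_1}\le\frac1{50}\log r$. This holds for every starting state.

This recursion does not drive the entropy to $0$: the error $n\eta_t\log r$ contains $16n^{5/2}e^{-(n-1)/400}\log r$, which does not decrease with $t$ and is large when $r$ is huge compared with $n$. But entropy of order $\log r$ is exactly what we wanted to hand over to the gap.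

**Lemma 6.** If $\mathcal E_{t_1}\le\frac1{50}\log r$ for every starting state, then $t_{mix}\le t_1+\lceil\gamma_n^{-1}(10\log r+2)\rceil$.

*Proof.* Let $f=f_{t_1}$, $M=r^{20}$, $b=\mathbb P(f(X_{t_1})>M)=\mathbb E_\mu[f1_{f>M}]$. As $\mathbb E_\mu f=1$ and $f\log f\ge-\frac1e$,
$$20b\log r\le\mathbb E_\mu[f\log f\,1_{f>M}]\le\tfrac1{50}\log r+\tfrac1e,$$
so $b\le\frac1{1000}+\frac1{20e\log 3}\le0.02$. Write the law of $X_{t_1}$ as $(1-b)\nu+b\nu'$, where $\nu$ is the law conditioned on $f\le M$. Then $d\nu/d\pi\le\mu(\Sigma)M/0.98\le M/0.98$. By (2), after $\ell\ge\gamma_n^{-1}(10\log r+2)$ more steps,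
$$\|\nu P^\ell-\pi\|_{\mathrm{TV}}\le\tfrac12e^{-\gamma_n\ell}\sqrt{M/0.98}\le\tfrac12e^{-2}/\sqrt{0.98}\le0.07 .$$
The total distance is at most $0.02+0.07<\frac14$. $\square$

**Step 4: collect the time.** Since $\gamma_n\ge c_2/n$,
$$t_{mix}\le C\big[n\log(nr)+n\log r\log n+n\log r\big]\le C_0\,n\log n\log r,$$
because $\log n\ge\log2$ and $\log r\ge1$. We take $C_0\ge8$, large enough also to cover $n<n_0$.

**Step 5: from $\frac14$ to $e^{-c}$.** For a signed measure $\sigma$ on $\Sigma$ of total mass $0$, $\|\sigma P^\ell\|_1=\|\sum_x\sigma(x)(P_x^\ell-\pi)\|_1\le2d(\ell)\|\sigma\|_1$, and $\|\sigma P\|_1\le\|\sigma\|_1$. The second bound, applied to $(\delta_x-\pi)P^\ell$, shows that $d$ is nonincreasing. Writing $(\delta_x-\pi)P^{jt}=\big((\delta_x-\pi)P^t\big)P^{(j-1)t}$ and iterating the first bound, $d(jt)\le\frac12(2d(t))^j$. So $d(j\,t_{mix})\le2^{-j}$. If $\ell\ge2C_0(1+c)n\log n\log r$, then $\ell/t_{mix}\ge2+2c$ (here $t_{mix}\ge1$, since $|\Sigma|\ge2$ gives $d(0)\ge\frac12$),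 so $\lfloor\ell/t_{mix}\rfloor\ge1+2c$ and $d(\ell)\le2^{-1-2c}\le\frac12e^{-c}$.

**Step 6: continuous time.** With $N$ Poisson of mean $t$, and $d$ nonincreasing,
$$\|H_t^x-\pi\|_{\mathrm{TV}}\le\mathbb P(N\le t/2)+d(\lceil t/2\rceil)\le e^{-t/8}+d(\lceil t/2\rceil),$$
where $\mathbb P(N\le t/2)\le2^{t/2}\,\mathbb E[2^{-N}]=e^{-t(1-\log2)/2}\le e^{-t/8}$. Let $t\ge4C_0(1+c)n\log n\log r$. By Step 5 the second term is at most $\frac12e^{-c}$. As $n\log n\log r\ge1.5$ and $C_0\ge8$, $t/8\ge6(1+c)$, so the first term is at most $\frac12e^{-c}$ too.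

This proves Theorem 1 with $A=4C_0$. As $e^{-c}\le2e^{-c}$ and $e^{-c}\le e^{1-c}$, both parts of the conjecture hold with $a=1$ and constant $A(1+c)$. $\blacksquare$

## Order $n(\log n+\log r)$ when $n\ge(\log r)^{1+\delta}$

The upper bound has the product $\log n\log r$ where the lower bound has the sum. The product arises in (9): the rate is $\frac{c_3}{n\log r}$, because Lemma 2 loses $\log N$ with $N\le r^3$, and $\log(100n)$ relaxation times are needed. If $n$ is large compared with $\log r$, we can avoid Lemma 2. Given all coordinates but one, that one performs a random walk on $\mathbb Z/r$ with $2(n-1)$ possible steps; if these steps are well spread, about $\log r/\log n$ of them mix it. Then the rate is about $\frac{\log n}{n\log r}$, and multiplying its inverse by $\log(100n)$ cancels the $\log n$.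

We now prove Theorem 3. Since $\log r\ge1$, $n\ge(\log r)^{1+\delta}$ with $\delta>1$ implies $n\ge(\log r)^2$, so for the first assertion we may assume $\delta\le1$. Let $n\ge(\log r)^{1+\delta}$ and $\omega=\frac\delta{4(1+\delta)}\le\frac18$. We may assume $n\ge n_1(\delta)\ge4001$ for a suitable $n_1(\delta)$, since only finitely many pairs $(n,r)$ remain and $t_{mix}$ is finite for each. Let
$$\varphi_k=\frac1n\sum_v\cos\frac{2\pi kx_v}r=1-\frac{s_k}n,\qquad\varphi_k^{(u)}=\frac1{n-1}\sum_{v\ne u}\cos\frac{2\pi kx_v}r .$$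
Then $\varphi_k-\varphi_k^{(u)}=\frac1n\big(\cos\frac{2\pi kx_u}r-\varphi_k^{(u)}\big)$, so $|\varphi_k-\varphi_k^{(u)}|\le\frac2n$.

**Definition.** The tuple $x_{-u}$ is good if $|\varphi_k^{(u)}|\le n^{-\omega}$ for all $k\ne0$.

*Example.* If all $x_v$, $v\ne u$, are equal to $0$, then $\varphi_k^{(u)}=1$ and $x_{-u}$ is not good. If every residue occurs equally often among them, $\varphi_k^{(u)}=0$ for all $k\ne0$, and $x_{-u}$ is good.

**Step 1: goodness is likely after a burn-in.** Claim: with $w=\lceil45n\log n\rceil$, for $t\ge T_2=w+\lceil80n\log(nr)\rceil$ and all $u$, $x$, $\mathbb P_x(X_{t,-u}\text{ not good})\le\frac1{100n}$.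

Lemma 4 keeps $\varphi_k$ away from $1$; we show that from there it contracts towards $0$. Fix $k$, write $\varphi=\varphi_k$ and $b=1-\frac1{45n}$. Insert $s=n(1-\varphi)$ into (7):
$$\mathbb E\Delta=\varphi(1-\varphi)+c_x,\qquad c_x=\frac1{n-1}\Big(\frac1n\sum_va_v^2-\Big(\frac1n\sum_va_v\Big)^2\Big)\in\Big[0,\frac1{n-1}\Big],$$
the bound because the bracket is the variance of numbers in $[0,2]$. (To check the formula, split $\frac n{n-1}(1-\varphi)^2=(1-\varphi)^2+\frac{(1-\varphi)^2}{n-1}$.) As $\varphi'=\varphi-\Delta/n$,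
$$\mathbb E[\varphi'|x]=\varphi\Big(1-\frac{1-\varphi}n\Big)-\frac{c_x}n,\qquad|\varphi'-\varphi|\le\frac2n.\tag{10}$$
If $\varphi\le1-\frac1{45}$, then $\frac1{45}\le1-\varphi\le2$, the factor $1-\frac{1-\varphi}n$ lies in $[0,b]$, and $|\mathbb E[\varphi'|x]|\le b|\varphi|+\frac2{n^2}$. Hoeffding's lemma (a variable in an interval of length $\lambda$ satisfies $\mathbb Ee^{\theta(Z-\mathbb EZ)}\le e^{\theta^2\lambda^2/8}$), with $\lambda=\frac4n$, applied to $\pm\theta$, and $\cosh(y+z)\le e^z\cosh y$ for $y,z\ge0$ give, for $\theta>0$,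
$$\mathbb E[\cosh(\theta\varphi')|x]\le e^{2\theta^2/n^2}\cosh\big(\theta\,\mathbb E[\varphi'|x]\big)\le e^{(2\theta^2+2\theta)/n^2}\cosh(\theta b\varphi).$$

Let $A_j$ be the event that $\varphi(X_i)\le1-\frac1{45}$ for all $t-w\le i\le j$. Iterate backward from time $t$ to time $t-w$, with $\theta_t=\theta$ and $\theta_j=b\theta_{j+1}$, using $A_j\subset A_{j-1}$. Here $\sum_j\theta_j^2\le45n\theta^2$, $\sum_j\theta_j\le45n\theta$, and $b^w\le e^{-w/45n}\le\frac1n$. So
$$\mathbb E\big[\cosh(\theta\varphi(X_t))1_{A_{t-1}}\big]\le e^{90(\theta^2+\theta)/n}\cosh(\theta/n).$$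
Take $\theta=n^{1-\omega}/360$. Then $90\theta^2/n=n^{1-2\omega}/1440$, $90\theta/n\le1$, $\theta/n\le1$ and $\frac12\theta n^{-\omega}=n^{1-2\omega}/720$. Since $\cosh y\ge\frac12e^{|y|}$ and $2e\cosh1=e^2+1<9$, Markov's inequality gives
$$\mathbb P\big(|\varphi(X_t)|>\tfrac12n^{-\omega},\,A_{t-1}\big)\le9e^{-n^{1-2\omega}/1440}.$$
If $s>\frac{n-1}{44}$, then $s\ge\frac n{45}$, that is, $\varphi\le1-\frac1{45}$. So Lemma 4 at each of the $w$ times from $t-w\ge80n\log(nr)$ to $t-1$ gives $\mathbb P(A_{t-1}^c)\le w\big[r^2n(nr)^{-10}+16n^{3/2}e^{-(n-1)/400}\big]$.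

If $x_{-u}$ is not good, some $k\ne0$ has $|\varphi_k|>n^{-\omega}-\frac2n\ge\frac12n^{-\omega}$. Summing over the fewer than $r$ values of $k$,
$$n\,\mathbb P(\text{not good})\le nr\Big(9e^{-n^{1-2\omega}/1440}+w\big[r^2n(nr)^{-10}+16n^{3/2}e^{-(n-1)/400}\big]\Big)\le\tfrac1{100}$$
for $n\ge n_1(\delta)$. Indeed $\log r\le n^{1/(1+\delta)}$, and both $1-2\omega=\frac{2+\delta}{2(1+\delta)}$ and $1$ exceed $\frac1{1+\delta}$, so the two exponentials beat $nr$ and $nrw\,n^{3/2}$; the middle term is at most $wn^{-8}r^{-7}$.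

**Step 2: entropy drop of one coordinate.** Given $x_{-u}$, let $K_u$ be the kernel $y\mapsto y\pm x_v$ on $\mathbb Z/r$, with $v\ne u$ and the sign uniform; then $P=\mathrm{Avg}_uK_u$ with $K_u$ acting on the coordinate $u$. Claim: if $x_{-u}$ is good and $m=\lceil\frac{\log(2r)}{\omega\log n}\rceil$, then $\mathrm{Ent}(g)-\mathrm{Ent}(K_ug)\ge\frac1{2m}\mathrm{Ent}(g)$ for $g\ge0$ on $\mathbb Z/r$.

First we show that $m$ steps halve the entropy. The eigenvalues of the convolution operator $K_u$ are $1$ (for $k=0$) and the $\varphi_k^{(u)}$, so by Fourier inversion $K_u^m(y,y')\ge\frac1r(1-rn^{-\omega m})\ge\frac1{2r}$. Thus $K_u^m=\frac12\Pi+\frac12\tilde K$ with $\tilde K$ a symmetric Markov kernel, and by convexity $\mathrm{Ent}(K_u^mg)\le\frac12\mathrm{Ent}(\tilde Kg)\le\frac12\mathrm{Ent}(g)$.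

Next we show that the first step does at least its share: $D_j=\mathrm{Ent}(K_u^jg)-\mathrm{Ent}(K_u^{j+1}g)$ is nonincreasing in $j$. Normalize $\mathbb Eg=1$, let $Y_0$ have density $g$, and let $\xi_1,\xi_2,\dots$ be i.i.d. steps independent of $Y_0$. With $H$ the Shannon entropy, $\mathrm{Ent}(K_u^jg)=\log r-H(Y_0+\xi_1+\dots+\xi_j)$. Since $H(Y_0+\xi_1+\dots+\xi_{j+1}\mid\xi_{j+1})=H(Y_0+\xi_1+\dots+\xi_j)$,
$$D_j=H(Y_0+\xi_1+\dots+\xi_{j+1})-H(Y_0+\xi_1+\dots+\xi_j)=I\big(\xi_{j+1};\,Y_0+\xi_1+\dots+\xi_{j+1}\big),$$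
where $I(X;Z)=H(Z)-H(Z|X)$ is mutual information. Let $j\ge1$. The sum on the right is $Z'=Y_0+\xi_1+\dots+\xi_{j-1}+\xi_{j+1}$ plus the summand $\xi_j$, which is independent of everything else. By the data processing inequality $D_j\le I(\xi_{j+1};Z')$, and this equals $D_{j-1}$ since $\xi_{j+1}$ plays the role of $\xi_j$. Hence
$$D_0\ge\frac1m\sum_{j<m}D_j=\frac1m\big(\mathrm{Ent}(g)-\mathrm{Ent}(K_u^mg)\big)\ge\frac1{2m}\mathrm{Ent}(g).$$

**Step 3: the recursion.** $K_u$ preserves averages over the fibers of $x\mapsto x_{-u}$. By convexity, (4) and Step 2, with $\mathrm{Ent}_u(f)-\mathrm{Ent}_u(K_uf)\ge0$ on fibers that are not good,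
$$\mathcal E_t-\mathcal E_{t+1}\ge\mathrm{Avg}_u\,\mathbb E\big[\mathrm{Ent}_u(f_t)-\mathrm{Ent}_u(K_uf_t)\big]\ge\frac1{2m}\mathrm{Avg}_u\,\mathbb E\big[1_{\text{good}}\mathrm{Ent}_u(f_t)\big]\ge\frac1{2m}\Big[\frac{\mathcal E_t}n-\frac{\log r}{100n}\Big]$$
for $t\ge T_2$. The last inequality uses (5) and the fact that $\mathrm{Ent}_u(f_t)$ is at most $\log r$ times the density of $X_{t,-u}$, so that $\mathbb E[1_{\text{not good}}\mathrm{Ent}_u(f_t)]\le\log r\cdot\mathbb P(X_{t,-u}\text{ not good})\le\frac{\log r}{100n}$. Thus $\mathcal E_t-\frac1{100}\log r$ is multiplied by at most $1-\frac1{2mn}$ per step as an upper bound, and $\mathcal E_t\le\frac1{50}\log r$ at $t=T_2+\lceil2mn\log(100n)\rceil$. Now $m\le\frac{\log(2r)}{\omega\log n}+1$ and $\log(100n)\le2\log n$, so $m\log(100n)\le C_\delta(\log n+\log r)$, and this time is at most $C_\delta\,n(\log n+\log r)$. Lemma 6 adds at most $Cn\log r$. This proves the first assertion of Theorem 3.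

**Step 4: the two-sided bound.** For the upper bound: if $n\ge(\log r)^2$, use $\delta=1$. If $n<(\log r)^2$, then $\log n\le2\log\log r$, and Theorem 1 gives $t_{mix}\le2C_0\,n\log r\log\log r$. If $n\le N$, Theorem 1 gives $t_{mix}\le C_N\,n\log r$; and for $n\ge(\log r)^{1+\delta}$ the first assertion applies. In these last two cases the factor $\max(1,\log\log r)$ is absent.

For the lower bound: if $nr^2\ge e^{20}$, then $\log(nr^2)-10\ge\frac12\log(nr^2)$, and Theorem 2 gives $t_{mix}\ge\frac12n\log(nr^2)\ge\frac12n\log(nr)$. For the finitely many other pairs $t_{mix}\ge1$, which is at least $c_1n\log(nr)$ when $c_1$ is small enough. $\blacksquare$
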